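\title{Adaptive interactive coding: the optimal error resilience lies between $5/17$ and $5/16$}

\begin{abstract}
Two parties simulate a noiseless protocol over a channel in which each of them decides in every round whether to speak or to listen, while an adversary corrupts a $\theta$ fraction of the rounds. Let $\theta^*$ be the supremum of the fractions that can be tolerated with constant overhead and a constant-size alphabet. It was known that $7/24\le\theta^*\le 1/3$ and conjectured that both inequalities are strict. We prove the conjecture by showing $5/17\le\theta^*\le 5/16$. The upper bound already holds for the exchange of one bit in each direction: $N$ rounds tolerate $k\ge 1$ corruptions only if $16k\le 5N-6$. The lower bound is a coding scheme built from list-decodable interactive codes, in which one party announces whether she has already decoded and the other divides the last rounds according to how much noise he can prove has occurred.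
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

A \emph{two-party protocol} $P$ is a rooted binary tree of depth $|P|$, each internal node of which belongs to Alice or to Bob. An input $x$ of Alice selects a child at each of her nodes, and an input $y$ of Bob selects a child at each of his. Following the selected children from the root leads to a leaf $P(x,y)$, which we identify with the word of communicated bits and call the \emph{transcript}. An interactive coding scheme converts $P$ into a longer protocol $P'$ that lets both parties compute $P(x,y)$ over a noisy channel.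

We work in the \emph{adaptive channel} of Ghaffari, Haeupler and Sudan \cite{GHS14}. The protocol $P'$ is deterministic, uses a finite alphabet $\Sigma$, and runs for a number $N$ of rounds fixed in advance. In each round each party decides, as a function of its input and of the symbols it has received so far, whether to \emph{speak} (send one symbol of $\Sigma$) or to \emph{listen}.
\begin{itemize}
\item If exactly one party speaks, the other receives a symbol of $\Sigma$. It is the symbol sent, unless the adversary replaces it by another one. Such a replacement is a \emph{corruption}.
\item If both parties speak, neither receives anything.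
\item If both parties listen, each receives a symbol chosen by the adversary, and this is \emph{not} counted as a corruption.
\end{itemize}
The adversary knows $P'$ and both inputs and may choose its actions adaptively. The parties are computationally unbounded. In the \emph{non-adaptive} channel, by contrast, the parties take turns according to a schedule fixed in advance.

The protocol $P'$ \emph{simulates $P$ resiliently to $k$ corruptions} if, for all inputs $x,y$ and every adversary that makes at most $k$ corruptions, both parties output $P(x,y)$ after round $N$. It is \emph{resilient to a $\theta$ fraction of noise} if this holds with $k=\lfloor\theta N\rfloor$. A number $\theta$ is \emph{achievable} if there are a constant $C$ and a finite alphabet $\Sigma$, depending only on $\theta$, such that every $P$ is simulated by some adaptive $P'$ over $\Sigma$ with $N\le C\max(|P|,1)$ rounds that is resilient to a $\theta$ fraction of noise. The \emph{optimal error resilience} $\theta^*$ is the supremum of the achievable $\theta$.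

Over the non-adaptive channel the maximum error resilience is $1/4$, by Braverman and Rao. Over the adaptive channel, \cite{GHS14} gives schemes resilient to a $2/7$ fraction of errors and proves $\theta^*\le 1/3$, and Efremenko, Kol and Saxena show that every $\theta<7/24$ is achievable. Thus $7/24\le\theta^*\le 8/24$. It is conjectured in \cite{Beyond} that $\theta^*$ lies strictly between $7/24$ and $8/24$.

\subsection{Results}

\begin{theorem}\label{thm:main}
We have
\[
\frac{7}{24}<\frac{5}{17}\le\theta^*\le\frac{5}{16}<\frac{8}{24}.
\]
In particular the conjecture holds.
\end{theorem}

The outer inequalities are $7\cdot 17=119<120=5\cdot 24$ and $15<16$. We do not determine the exact value of $\theta^*$. The upper bound comes from a finite statement about the simplest task. In an \emph{exchange protocol} for sets $X$ and $Y$, Alice holds $x\in X$, Bob holds $y\in Y$, and each must output the input of the other.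

\begin{theorem}\label{thm:upper}
Let $x_0\ne x_1$ and $y_0\ne y_1$. If an $N$-round adaptive exchange protocol for $\{x_0,x_1\}$ and $\{y_0,y_1\}$ is resilient to $k\ge1$ corruptions, then $16k\le 5N-6$. Hence $\theta^*\le 5/16$.
\end{theorem}

\begin{theorem}\label{thm:lower}
Every $\theta<5/17$ is achievable. Hence $\theta^*\ge 5/17$.
\end{theorem}

Section~\ref{sec:exchange} explains on the exchange problem where the fractions $1/4$, $2/7$ and $1/3$ come from. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper} and is self-contained. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}; it uses one published result, on list-decodable interactive coding, recalled as Theorem~\ref{thm:LD}. The two sections can be read independently.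

\section{What adaptivity buys and what it costs}\label{sec:exchange}

Let $X$ and $Y$ be finite sets with at least two elements each, contained in $\Sigma$, so that a party can send its input as a single symbol.

\begin{example}[Fixed schedule]\label{ex:fixed}
With a fixed schedule, exchange resilient to $k$ corruptions needs exactly $4k+2$ rounds. Suppose Alice speaks in only $m\le 2k$ rounds. The adversary imagines two versions of Alice, with inputs $x_0\neq x_1$, both hearing Bob correctly, and gives Bob the symbols of the first version in her first $\min(m,k)$ rounds and those of the second version afterwards. Whichever version is real, at most $k$ symbols are corrupted, so Bob's output must equal both $x_0$ and $x_1$. Hence each party speaks at least $2k+1$ times. Conversely, $2k+1$ repetitions of each input and a majority vote suffice. The ratio $k/N$ tends to $1/4$.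
\end{example}

A fixed schedule pays for $k$ corruptions in each direction, although the adversary has only $k$ in total. Adaptivity lets the parties give the last rounds to the direction that was attacked.

\begin{example}[One adaptive phase]\label{ex:twoseven}
Let $k=2j$ and $N=7j+2$. Alice repeats $x$ for $3j+1$ rounds, then Bob repeats $y$ for $3j+1$ rounds. Call a party \emph{settled} if at most one candidate for the other's input disagrees with at most $k$ of the received symbols. The true input is such a candidate, so a settled party knows it. If a party is unsettled, a wrong candidate agrees with at least $3j+1-k=j+1$ received symbols, and all of these were corrupted. Both parties unsettled would cost $2j+2>k$, so at least one is settled. In the last $j$ rounds a settled party repeats its input and an unsettled party listens. An unsettled party then hears a speaking partner, holds $4j+1=2k+1$ symbols of which at most $k$ are corrupted, and takes the majority. The ratio $k/N$ tends to $2/7$, and for $k=2$ nine rounds suffice where a fixed schedule needs ten.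
\end{example}

How far can this go? A party that has heard $m$ repetitions, $c$ of them corrupted, is settled as soon as $m-c>k$. If an outside observer always gave the channel to a party whose partner is unsettled, and the adversary spent $c$ corruptions on one direction and at most $k-c$ on the other, then $(k+c+1)+(2k-c+1)=3k+2$ rounds would suffice. So $1/3$ is the ratio of perfect coordination, and it is the natural guess for $\theta^*$ if one believes that coordination can be had for a vanishing fraction of the rounds. But the parties coordinate through the noisy channel itself, and a mistake is expensive: when both listen, the adversary speaks to both for free. Theorem~\ref{thm:upper} says that coordination costs a constant fraction of the rounds. Theorem~\ref{thm:lower} says that it costs less than in Example~\ref{ex:twoseven}, even for arbitrary protocols.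

\section{The upper bound}\label{sec:upper}

Fix an $N$-round exchange protocol for $\{x_0,x_1\}$ and $\{y_0,y_1\}$ that is resilient to $k\ge1$ corruptions, fix a symbol $*\in\Sigma$, and define the \emph{excess}
\[
E=N-3k .
\]
The inequality $16k\le 5N-6$ is equivalent to $k\le 5E-6$. We first show $E\ge1$ by cutting the time line into three blocks, and then show that a small excess makes the behavior of the parties in these blocks so rigid that a further attack succeeds.

\subsection{Copies and confusion}

The attack in Example~\ref{ex:fixed} runs imaginary versions of a party. In the adaptive channel these versions may disagree about when to speak, so we need a bookkeeping device.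

A \emph{copy} of a party consists of an input and a symbol \emph{fed} to it in each round in which it listens. Since the protocol is deterministic, the input and the symbols fed before round $t$ determine what the copy does in round $t$. We define several copies simultaneously, by induction on the round: in round $t$ every copy acts, and then a rule that may look at these actions says what each listening copy is fed. For an Alice-copy $\alpha$ and a Bob-copy $\beta$, let $\operatorname{cost}(\alpha,\beta)$ be the number of rounds in which exactly one of them speaks and the listener is fed a symbol different from the one sent.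

\begin{lemma}[Confusion]\label{lem:confusion}
There are no Bob-copy $\beta$ and Alice-copies $\alpha',\alpha''$ with different inputs such that $\operatorname{cost}(\alpha',\beta)\le k$ and $\operatorname{cost}(\alpha'',\beta)\le k$. The same holds with the roles of the parties exchanged.
\end{lemma}

\begin{proof}
Give the real parties the inputs of $\alpha'$ and $\beta$, and let the adversary deliver to each listener the symbol that the corresponding copy is fed. By induction on the round the parties behave as $\alpha'$ and $\beta$. Rounds in which both listen are free, so the number of corruptions is $\operatorname{cost}(\alpha',\beta)\le k$, and the output of $\beta$ is the input of $\alpha'$. By the same argument it is the input of $\alpha''$.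
\end{proof}

We say that a copy $\gamma$ \emph{follows} a copy $\gamma'$ of the other party in a round if, when $\gamma$ listens, it is fed the symbol of $\gamma'$ if $\gamma'$ speaks and $*$ otherwise. It \emph{follows the pair} $(\gamma',\gamma'')$ if it is fed the symbol of $\gamma'$ if $\gamma'$ speaks, else that of $\gamma''$ if $\gamma''$ speaks, else $*$. In both cases a round in which $\gamma$ listens adds nothing to the cost between $\gamma$ and $\gamma'$.

\subsection{The opening stage}

We do not know which party will be the weaker one, so we attack both at once. Take copies $\alpha_0,\alpha_1,\beta_0,\beta_1$ with inputs $x_0,x_1,y_0,y_1$, and let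
\[
\alpha_0 \text{ follow } (\beta_0,\beta_1),\qquad \beta_0\text{ follow }(\alpha_0,\alpha_1),\qquad \alpha_1\text{ follow }\beta_0,\qquad \beta_1\text{ follow }\alpha_0 .
\]
Thus $\alpha_0$ and $\beta_0$ converse without noise, $\beta_1$ is a rival explanation of what $\alpha_0$ hears, and $\alpha_1$ is a rival explanation of what $\beta_0$ hears. Let $d_A(t)$ be the number of rounds up to $t$ in which $\alpha_0$ listens and $\beta_0,\beta_1$ both speak, and let $d_B(t)$ be the number of rounds up to $t$ in which $\beta_0$ listens and $\alpha_0,\alpha_1$ both speak. The pair $(\alpha_0,\beta_1)$ can pay only when $\beta_1$ speaks and $\alpha_0$ is fed the symbol of $\beta_0$ instead. Hence, counting rounds up to $t$,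
\[
\operatorname{cost}(\alpha_0,\beta_0)=0,\qquad \operatorname{cost}(\alpha_0,\beta_1)\le d_A(t),\qquad \operatorname{cost}(\alpha_1,\beta_0)\le d_B(t).
\]
If $d_A(N)\le k$, then $\alpha_0$ is confused between $\beta_0$ and $\beta_1$, against Lemma~\ref{lem:confusion}. So $d_A$ reaches the value $k$, and so does $d_B$. A round counted by $d_A$ has $\beta_0$ speaking and a round counted by $d_B$ has $\beta_0$ listening, so no round is counted by both, and since $k\ge1$ the two counters reach $k$ in different rounds. The rules are symmetric under exchanging the parties, so we may assume that $d_A$ is first. Let $\tau_1$ be the round in which $d_A$ reaches $k$ and let $c=d_B(\tau_1)$. Then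
\begin{equation}\label{eq:tau}
0\le c\le k-1,\qquad \tau_1\ge k+c .
\end{equation}
The rules above are used up to round $\tau_1$ only.

At time $\tau_1$ the budget of the pair $(\alpha_0,\beta_1)$ may be exhausted. We keep this pair alive at no further cost: after $\tau_1$, the copies $\alpha_0$ and $\beta_1$ follow each other. Then $\operatorname{cost}(\alpha_0,\beta_1)\le k$ over all $N$ rounds, and \emph{the behavior of $\alpha_0$ is now fixed once and for all}. Let $\mathrm{Sp}$ be the set of rounds after $\tau_1$ in which $\alpha_0$ speaks. The copy $\alpha_0$ has not yet excluded $\beta_0$, so it must still listen a great deal.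

\begin{lemma}\label{lem:listen}
The copy $\alpha_0$ listens in at least $k+1$ rounds after $\tau_1$. Consequently $|\mathrm{Sp}|\le (k-c)+(E-1)$.
\end{lemma}

\begin{proof}
Let $\beta_0$ follow $\alpha_0$ after $\tau_1$. Then $\operatorname{cost}(\alpha_0,\beta_0)$ is at most the number of rounds after $\tau_1$ in which $\alpha_0$ listens. If this number were at most $k$, then $\alpha_0$ would be confused between $\beta_0$ and $\beta_1$. By \eqref{eq:tau}, $|\mathrm{Sp}|\le N-\tau_1-k-1\le 3k+E-(k+c)-k-1$.
\end{proof}

\subsection{Continuations and the bound $N\ge 3k+1$}

From now on the target is $\beta_0$, for whom the true partner has cost $0$ and the rival $\alpha_1$ has cost at most $c<k$. A \emph{continuation} is a rule for feeding $\beta_0$ after round $\tau_1$. In every continuation, $\alpha_1$ follows $\beta_0$ after $\tau_1$, and for each $s$ with $\tau_1\le s\le N$ we run an Alice-copy $\omega_s$ with input $x_0$ that is fed as $\alpha_0$ up to round $s$ and follows $\beta_0$ after round $s$. Thus $\omega_N=\alpha_0$. The copies $\beta_0,\alpha_1,\omega_s$ depend on the continuation after $\tau_1$, while $\alpha_0$ does not. In every continuation: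
\begin{itemize}
\item[(a)] the pair $(\alpha_1,\beta_0)$ pays at most $c$ up to $\tau_1$, and later pays only in rounds in which $\beta_0$ listens;
\item[(b)] the pair $(\omega_s,\beta_0)$ pays nothing up to $\tau_1$, and after round $s$ pays only in rounds in which $\beta_0$ listens;
\item[(c)] by Lemma~\ref{lem:confusion}, if $\operatorname{cost}(\alpha_1,\beta_0)\le k$, then $\operatorname{cost}(\omega_s,\beta_0)\ge k+1$ for every $s$.
\end{itemize}

In the \emph{straight continuation}, $\beta_0$ follows $\alpha_1$, so $\operatorname{cost}(\alpha_1,\beta_0)\le c$.

\begin{lemma}\label{lem:window}
In the straight continuation $\beta_0$ listens at least $k$ times after $\tau_1$. Let $\tau_2$ be the round of the $k$-th such listening, and let $z$ be the number of rounds in $(\tau_1,\tau_2]$ in which $\beta_0$ speaks. Then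
\[
\tau_2=\tau_1+k+z,\qquad k-c+1\le N-\tau_2\le k-c+E-z .
\]
In particular $0\le z\le E-1$, so $E\ge1$.
\end{lemma}

\begin{proof}
By (c) and (b), $k+1\le\operatorname{cost}(\omega_{\tau_1},\beta_0)$, which is at most the number of times $\beta_0$ listens after $\tau_1$. So $\tau_2$ exists, and $\tau_2=\tau_1+k+z$ by definition. The upper bound on $N-\tau_2$ follows from \eqref{eq:tau}: $N-\tau_2\le 3k+E-(k+c)-k-z$.

For the lower bound, use the straight continuation up to $\tau_2$ and let $\beta_0$ follow $(\omega_{\tau_1},\alpha_1)$ afterwards. The pair $(\omega_{\tau_1},\beta_0)$ pays at most $k$ in $(\tau_1,\tau_2]$ and nothing later. By (c), $\operatorname{cost}(\alpha_1,\beta_0)\ge k+1$. By (a) this cost is at most $c+(N-\tau_2)$.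
\end{proof}

The three blocks $[1,\tau_1]$, $(\tau_1,\tau_2]$, $(\tau_2,N]$ have lengths at least $k+c$, $k$ and $k-c+1$, which gives $N\ge 3k+1$, the ratio $1/3$. We call $(\tau_1,\tau_2]$ the \emph{window}. The numbers $\tau_2$ and $z$ are fixed from now on, also when we pass to other continuations.

\subsection{Four rounds do not tolerate one corruption}\label{sec:four}

The smallest case left open by $N\ge3k+1$ is $k=1$, $N=4$, and it shows the whole remaining argument. Here $E=1$, so $c=0$ and $z=0$, and Lemma~\ref{lem:window} with \eqref{eq:tau} forces $\tau_1=1$, $\tau_2=2$. The copy $\beta_0$ listens in round $2$ in the straight continuation, hence in every continuation, because this decision depends on round $1$ only.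

\emph{The copy $\alpha_0$ speaks in round $2$.} Suppose it listens. Let $\beta_0$ follow $\alpha_1$ in round $2$, follow $(\omega_2,\alpha_1)$ the next time it listens, and follow $\alpha_1$ after that. Then $\operatorname{cost}(\alpha_1,\beta_0)\le1$. Round $2$ is free for $(\omega_2,\beta_0)$ since both listen, and of rounds $3,4$ this pair pays for at most one. This contradicts (c).

\emph{The trap.} By Lemma~\ref{lem:listen}, $\alpha_0$ listens twice after round $1$, so it listens in rounds $3$ and $4$. Feed $\beta_0$ the symbol of $\alpha_0$ in round $2$ and let it follow $\alpha_1$ in rounds $3,4$. Then $\operatorname{cost}(\alpha_1,\beta_0)\le1$, and both $\alpha_0$ and $\omega_2$ have cost $0$ with $\beta_0$ after round $2$. In rounds $3,4$ the pair $(\alpha_0,\beta_0)$ pays only when $\beta_0$ \emph{speaks}, because $\alpha_0$ is silent, and the pair $(\omega_2,\beta_0)$ pays only when $\beta_0$ \emph{listens}, by (b). By (c) both costs are at least $2$, so $\beta_0$ speaks twice and listens twice in two rounds, which is absurd.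

The point is that $\beta_0$ has two different Alices with input $x_0$ to exclude. One has heard $\beta_1$ and waits in silence; she is excluded only by speaking. The other hears $\beta_0$ correctly; she is excluded only by listening. The last block is long enough for one task but not for both. The general proof repeats the two steps and accounts for the slack that the excess $E$ allows.

\subsection{The copy $\alpha_0$ speaks in most of the window}

Let $u$ be the number of window rounds in which $\alpha_0$ speaks. In the straight continuation $\beta_0$ listens in all but $z$ window rounds, and a round in which $\alpha_0$ listens as well is free. If there are many such rounds, $\omega_{\tau_2}$ leaves the window with unspent budget.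

\begin{lemma}\label{lem:speak}
$u\ge k+1-E$.
\end{lemma}

\begin{proof}
Use the straight continuation up to $\tau_2$. After $\tau_2$, let $\beta_0$ follow $(\omega_{\tau_2},\alpha_1)$ in the first $k-c$ rounds in which it listens, and follow $\alpha_1$ later. Then $\operatorname{cost}(\alpha_1,\beta_0)\le c+(k-c)=k$. In the window the pair $(\omega_{\tau_2},\beta_0)$ pays only when $\alpha_0$ speaks (at most $u$ rounds) or $\beta_0$ speaks ($z$ rounds). After $\tau_2$ it pays only in listening rounds of $\beta_0$ beyond the first $k-c$, and by Lemma~\ref{lem:window} there are at most $(N-\tau_2)-(k-c)\le E-z$ of them, where $(N-\tau_2)-(k-c)$ is positive. By (c), $k+1\le u+z+(E-z)$.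
\end{proof}

\subsection{The mixed continuation}

To set the trap we want $\beta_0$ to hear $\alpha_0$ for as long as the budget of $\alpha_1$ permits, and this budget is spent only when $\alpha_0$ and $\alpha_1$ speak together. Call a round after $\tau_1$ a \emph{clash} if $\beta_0$ listens and both $\alpha_0$ and $\alpha_1$ speak. In the \emph{mixed continuation}, $\beta_0$ is fed the symbol of $\alpha_0$ in the first $k-c$ clashes and the symbol of $\alpha_1$ in all later clashes, which we call \emph{late}. In its other listening rounds it is fed the symbol of whichever of $\alpha_0,\alpha_1$ speaks, and $*$ if neither does.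

\begin{proof}[Proof of the inequality $16k\le5N-6$]
In the mixed continuation the pair $(\alpha_1,\beta_0)$ pays after $\tau_1$ only in the first $k-c$ clashes, so $\operatorname{cost}(\alpha_1,\beta_0)\le k$, and by (c) both $\alpha_0=\omega_N$ and $\omega_{\tau_2}$ have cost at least $k+1$ with $\beta_0$. We bound these two costs.

Let $f$ be the number of late clashes and $f_w$ the number of late clashes in the window. Every clash is a round of $\mathrm{Sp}$, and a late clash is preceded by $k-c$ clashes after $\tau_1$. By Lemma~\ref{lem:listen} and $E\ge1$,
\[
f\le\max(0,|\mathrm{Sp}|-(k-c))\le E-1,\qquad f_w\le\max(0,u-(k-c)).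
\]
The copy $\alpha_0$ listens in $k+z-u$ window rounds. Let $\rho$ and $R$ be the numbers of rounds after $\tau_2$ in which $\beta_0$ speaks and listens, so that $\rho+R=N-\tau_2\le k-c+E-z$.

The pair $(\alpha_0,\beta_0)$ pays in a round where $\alpha_0$ speaks only if it is a late clash, and it pays in a round where $\alpha_0$ listens only if $\beta_0$ speaks; there are at most $k+z-u$ rounds of the second kind in the window and at most $\rho$ after it. The pair $(\omega_{\tau_2},\beta_0)$ pays as $(\alpha_0,\beta_0)$ in the window, and at most $R$ after it by (b). Therefore
\[
k+1\le (k+z-u)+f+\rho,\qquad k+1\le (k+z-u)+f_w+R .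
\]
Adding the two inequalities and inserting the bounds on $f$ and $\rho+R$ gives $2k+2\le 2(k+z-u)+(E-1)+f_w+(k-c+E-z)$, that is,
\begin{equation}\label{eq:sum}
0\le k-c+z-2u+2E-3+f_w .
\end{equation}
We use $z\le E-1$ and $u\ge k+1-E$. If $u\le k-c$, then $f_w=0$, and \eqref{eq:sum} with $c\ge0$ gives
\[
0\le k+(E-1)-2(k+1-E)+2E-3=-k+5E-6 .
\]
If $u>k-c$, then $f_w\le u-k+c$, and \eqref{eq:sum} gives
\[
0\le z-u+2E-3\le (E-1)-(k+1-E)+2E-3=-k+4E-5\le -k+5E-6,
\]
where the last step uses $E\ge1$. In both cases $k\le5E-6=5N-15k-6$.
\end{proof}

\subsection{From exchange to $\theta^*$}

\begin{proof}[Proof that $\theta^*\le5/16$]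
Suppose some $\theta>5/16$ is achievable with alphabet $\Sigma$. Let $P_n$ be the protocol in which Alice sends an $n$-bit string and then Bob sends an $n$-bit string, and let $N$ be the length of its simulation. Fix Bob's input. Record what Bob receives as a word in $\Sigma^N$, writing $*$ in the rounds in which he speaks. This word determines his output, and his output takes all $2^n$ values of Alice's input, so $|\Sigma|^N\ge2^n$. Thus $N\to\infty$ as $n\to\infty$, and $k=\lfloor\theta N\rfloor\ge1$ for large $n$. Restricted to two inputs on each side, the simulation is an exchange protocol resilient to $k$ corruptions, so $16(\theta N-1)<16k\le5N-6$, that is, $(16\theta-5)N<10$. This fails for large $n$.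
\end{proof}

The bound $N\le C\max(|P|,1)$ was not used. That $\Sigma$ does not depend on $P$ was used only to force $N\to\infty$; without it, $P_n$ could be simulated in two rounds, and $\lfloor 2\theta\rfloor=0$ for all $\theta<1/2$.

\section{The lower bound}\label{sec:lower}

Measure time in units so that the budget is just below $5$ and the length is $17$. Each party first speaks for $7$ units on a fixed schedule, and the last $3$ units are adaptive. If one party is settled after the fixed part, the other hears $7+3=10$ units, more than twice the budget, as in Example~\ref{ex:twoseven}. But now keeping a party unsettled costs only about $7-5=2$, so the adversary can keep \emph{both} parties unsettled, and if both then listen, all is lost. The scheme rests on three devices.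
\begin{itemize}
\item An unsettled Bob computes the total cost $\sigma$ of the two cheapest explanations of what he heard. He needs only $10-\sigma$ more units to separate them, so he can speak during the first $\sigma-7$ adaptive units.
\item Alice announces whether she is settled. This makes $\sigma$ reflect the noise in \emph{both} directions, and it guarantees that $\sigma-7$ units suffice to settle her.
\item For a general protocol $P$ the inputs are too long to be sent. Repeated runs of a list-decodable scheme give the parties short messages that separate different transcripts as well as the inputs would.
\end{itemize}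

\subsection{Ingredients and parameters}

A leaf $\ell$ of $P$ is \emph{consistent} with an input $x$ of Alice if at each of her nodes on the path to $\ell$ the path goes to the child selected by $x$; consistency with an input $y$ of Bob is defined in the same way. Induction along the path shows:
\begin{equation}\label{eq:consistent}
\text{a leaf is consistent with both $x$ and $y$ if and only if it equals $P(x,y)$.}
\end{equation}

With a fixed schedule one cannot decode uniquely beyond noise $1/4$, but one can narrow the transcript down to a bounded list up to noise $1/2$.

\begin{theorem}[Braverman and Efremenko \cite{BE}; see also Ghaffari and Haeupler \cite{GH}]\label{thm:LD}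
For every $\varepsilon>0$ there are $C_1,s\in\mathbb N$ and a finite alphabet $\Sigma_1$ such that every two-party protocol $P$ has a deterministic protocol $\pi$ over $\Sigma_1$, in which the parties speak alternately, of even length $L\le C_1\max(|P|,1)$, with the following property. Each party always outputs a list of at most $s$ transcripts of $P$, and if at most $(\frac12-\varepsilon)L$ symbols are corrupted, both lists contain the correct transcript.
\end{theorem}

We also need ordinary codes of relative distance close to $1$.

\begin{lemma}\label{lem:code}
Let $h,m\ge1$ and $\varepsilon>0$, and let $\Gamma$ be a finite alphabet with $|\Gamma|^{\varepsilon h}\ge2^{h+2m}$. Then $m$-bit messages can be assigned codewords in $\Gamma^h$ such that the codewords of distinct messages agree in at most $\varepsilon h$ positions.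
\end{lemma}

\begin{proof}
Choose the codewords independently and uniformly. Two of them agree on a given set of more than $\varepsilon h$ positions with probability at most $|\Gamma|^{-\varepsilon h}$. There are at most $2^h$ sets and fewer than $2^{2m}$ pairs, so the probability of failure is less than $1$.
\end{proof}

Resilience to a larger fraction implies resilience to a smaller one, so we may fix $\theta$ with $4/17<\theta<5/17$. Put
\[
\eta=5-17\theta\in(0,1),\qquad \Theta=17\theta=5-\eta,
\]
and choose $\varepsilon>0$ and $q\in\mathbb N$ such that
\begin{equation}\label{eq:delta}
\delta:=12\varepsilon+\frac1{2q}<\frac{\eta}{10}.\qquad\text{Thus}\quad \delta<\frac1{10}\quad\text{and}\quad\Theta<5-10\delta .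
\end{equation}
Let $C_1,s,\Sigma_1$ be given by Theorem~\ref{thm:LD} for this $\varepsilon$.

\medskip\noindent\textbf{Padding.}
We want to send lists of transcripts in codewords of length $L/2$ over a constant alphabet, so we need $L$ to be at least proportional to the length of a transcript. Theorem~\ref{thm:LD} gives no such bound, and we force one. Given $P$, let $n=|P|+2\lceil\log_2s\rceil+1$, and let $P^+$ be $P$ followed by a phase in which Alice sends a string $w\in\{0,1\}^n$, a new part of her input. Then $|P^+|\le2n$. Let $\pi$ be the protocol of Theorem~\ref{thm:LD} for $P^+$, of length $L\le 2C_1n$, and put $h=L/2$. Run $\pi$ without noise, with all inputs but $w$ fixed. Bob's list is determined by the $h$ symbols he receives, it contains the transcript with the true $w$, and it has at most $s$ entries. Hence $2^n\le s|\Sigma_1|^{h}$, so $h\log_2|\Sigma_1|\ge n-\log_2s\ge n/2$, and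
\begin{equation}\label{eq:L}
h\ge\frac{n}{2\log_2|\Sigma_1|}.
\end{equation}
The string $w$ has now done its work. In the simulation, and in all executions considered below, $w=0^n$. From here on, $P$ means $P^+$ and \emph{leaf} means a leaf of $P^+$; it determines the transcript of the original protocol.

\subsection{The protocol}\label{sec:protocol}

\noindent\textbf{Schedule.}
A \emph{slot} is a set of $h$ rounds. A \emph{run} is a block of $L$ consecutive rounds in which the parties speak alternately; it consists of a slot of Alice interleaved with a slot of Bob. Outside runs, slots are blocks of consecutive rounds. A \emph{unit} is $qL$ rounds. \emph{All times and all numbers of symbols are measured in units from now on}: a run has length $1/q$, a slot has length $1/(2q)$, the protocol has length $17$, and the budget $\theta N$ equals $\Theta$. In Phases I--IV the party that is not scheduled to speak listens. For $t\le t_4$, let $a(t)$ and $b(t)$ be the amounts Alice and Bob have spoken by time $t$.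

\begin{center}
\begin{tabular}{lllc}
\hline
Phase & Time & Content & $(a,b)$ at the end\\
\hline
I & $0$ to $t_1=8$ & $8q$ runs & $(4,4)$\\
II & $t_1$ to $t_2=9$ & $2q$ slots of Bob & $(4,5)$\\
III & $t_2$ to $t_3=13$ & $4q$ runs & $(6,7)$\\
IV & $t_3$ to $t_4=14$ & $2q$ slots of Alice & $(7,7)$\\
V & $t_4$ to $17$ & $6q$ slots, adaptive & \\
\hline
\end{tabular}
\end{center}

The \emph{boundaries} are time $0$, the ends of runs, and the ends of slots in Phases II, IV and V. The runs are numbered $1,\dots,12q$. Run $j$ ends at time $T_j$, and we put $K_j=j/(2q)$. Then $a(T_j)=K_j$, while $b(T_j)=K_j$ in Phase I and $b(T_j)=K_j+1$ in Phase III.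

\medskip\noindent\textbf{Symbols.}
The alphabet is $\Sigma=\Sigma_1\times\Gamma$. In the first component, each run executes $\pi$ afresh; outside runs the first component is a fixed dummy symbol. After run $j$ each party deletes from its list the leaves inconsistent with its own input, and the resulting sets are $\Lambda_A(j)$ and $\Lambda_B(j)$. In the second component, a party speaking in a slot sends the codeword of its current \emph{message}:
\begin{itemize}
\item Bob's message is the sequence of the lists $\Lambda_B(j)$ of all completed runs;
\item Alice's message is the sequence of the lists $\Lambda_A(j)$ of all completed runs and, in Phases III and IV, a \emph{status bit} $\mathsf S$ or $\mathsf U$, saying whether she is settled or unsettled (defined below) at the time the message is fixed.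
\end{itemize}
The message is fixed at the beginning of the run for a slot inside a run, at the beginning of the slot in Phases II and V, and at time $t_3$ for all of Phase IV.

A leaf is a binary word of length at most $2n$, so a leaf or a blank is described by $2n+1$ bits, and a message by $m=12qs(2n+1)+1\le37qsn$ bits. By \eqref{eq:L}, $m/h\le M:=74qs\log_2|\Sigma_1|$. Fix $\Gamma$ with $|\Gamma|^{\varepsilon}\ge2^{1+2M}$ and a code as in Lemma~\ref{lem:code}. The alphabet $\Sigma$ depends only on $\theta$, and the number of rounds is $N=17qL\le34qC_1n\le 34qC_1(2+2\lceil\log_2s\rceil)\max(|P|,1)$ in terms of the original $P$.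

\medskip\noindent\textbf{Histories.}
An \emph{execution} $H$ up to time $t$ is a choice of inputs $x',y'$ and of the adversary's actions up to time $t$, with any number of corruptions, the parties obeying the protocol. Its \emph{leaf} is $P(x',y')$. For a time interval $I$, let $e^A_H(I)$ and $e^B_H(I)$ be the numbers of corrupted symbols sent in $I$ by Alice and by Bob, and let $e_H=e^A_H+e^B_H$. We write $e_H(t')$ for $e_H((0,t'])$ and $e_H(t',t'']$ for $e_H((t',t''])$, and likewise for $e^A_H,e^B_H$. A \emph{history} of a party at time $t$ is an execution up to $t$ in which that party has its actual input and has received the symbols it actually received: a possible explanation of what it has seen.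

A history of Alice at a boundary $t$ is \emph{admissible} if $t\le t_4$, or if $t>t_4$ and Bob speaks in all rounds of $(t_4,t]$. The restriction is needed because a history in which both parties listen explains any received symbols at no cost. For a leaf $\ell$, let $\kappa_A^t(\ell)$ be the minimum of $e_H(t)$ over Alice's admissible histories $H$ at time $t$ with leaf $\ell$, and let $\kappa_B(\ell)$ be the minimum of $e_G(t_4)$ over Bob's histories $G$ at time $t_4$ with leaf $\ell$ (the minimum of the empty set is $\infty$). Alice is \emph{settled} at $t$ if at most one leaf has $\kappa_A^t\le\Theta$. Bob is \emph{settled} if at most one leaf has $\kappa_B\le\Theta$. Truncating an admissible history to an earlier boundary gives an admissible history with the same leaf and no more corruptions. Hence $\kappa_A^t(\ell)$ is nondecreasing in $t$, and in every execution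
\begin{equation}\label{eq:persist}
\text{once Alice is settled, she is settled at all later boundaries.}
\end{equation}

\medskip\noindent\textbf{Phase V.}
At each boundary, Alice speaks in the next slot if she is settled and listens otherwise. A settled Bob speaks throughout Phase V. An unsettled Bob lets $\sigma$ be the sum of the two smallest values of $\kappa_B$ (taken at two distinct leaves), lets $\lambda$ be the largest multiple of $1/(2q)$ with $\lambda\le\max(0,\sigma-7)$, and puts $t_5=t_4+\lambda$. He speaks in $(t_4,t_5]$ and listens in $(t_5,17]$. Since $\sigma\le2\Theta<10$, we have $0\le\lambda<3$, and $\lambda\ge\sigma-7-\delta$.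

\medskip\noindent\textbf{Output.}
Alice outputs the leaf with $\kappa_A^t\le\Theta$, where $t$ is the first boundary at which she is settled. A settled Bob outputs the leaf with $\kappa_B\le\Theta$. An unsettled Bob outputs the leaf of a history $G$ at time $17$ with $e_G(17)\le\Theta$ in which Alice speaks in all rounds of $(t_5,17]$. If a rule names no leaf, the output is arbitrary.

\medskip
The definitions are not circular: the rules for a run or slot use $\kappa$ at a boundary not later than its beginning, and $\kappa$ at a boundary $t$ refers to executions up to $t$. So the rules are defined by induction on the boundaries.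

\subsection{Why the status bit is needed: an exchange in 170 rounds}\label{sec:toy}

To see the scheme at work, strip it down to the exchange problem. A slot is one round and $q=5$, so a unit is ten rounds; there is no $\pi$; the message is the speaker's input, with Alice's status bit in Phases III and IV, and it is sent as one symbol. All other rules stay, with $\Theta=4.8$. A leaf is, for Alice, a candidate $y'$ for Bob's input. As long as Alice listens in Phase V, $\kappa_A^t(y')$ is the number of received symbols different from $y'$: no admissible history is cheaper, and the history without corruptions of Alice's symbols is admissible, because in it every wrong candidate of Bob costs at least $7$, so that he is settled and keeps speaking. In particular, in any execution an Alice unsettled at $t\le t_4$ has had at least $b(t)-4.8$ of Bob's symbols corrupted.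

Let the inputs be $x,y$. In Phase I the adversary turns $2.2$ units of Bob's symbols into $y'$ and $2.2$ units of Alice's symbols into $x'$, at total cost $4.4$. At time $t_4$ Alice has $\kappa_A(y)=2.2$ and $\kappa_A(y')=4.8$; she has been unsettled all along.

\emph{Without the status bit}, Bob's situation is symmetric: $\kappa_B(x)=2.2$, $\kappa_B(x')=4.8$, $\sigma=7$, $\lambda=0$. Both parties listen. The adversary feeds $y'$ to Alice for free, after $2.7$ units $\kappa_A(y)=4.9$, and Alice outputs $y'$.

\emph{With the status bit}, Bob has received $2.2$ units of $x'$, $1.8$ units of $x$ and $3$ units of $(x,\mathsf U)$. Still $\kappa_B(x')=4.8$. But a history with Alice's input $x$ is no longer cheap. If Alice is unsettled at $t_3$ in it, then it contains $7-4.8=2.2$ corruptions of Bob's symbols and costs at least $4.4$, the cost of the true execution. If she is settled from $t_2$ on, then all $3$ units of $(x,\mathsf U)$ are corruptions of $(x,\mathsf S)$, and the cost is at least $5.2$. If her status turns to $\mathsf S$ at a time $t_s\in(t_2,t_3]$ with $a(t_s)=a_s$, then she was unsettled one run earlier, when $b=a_s+0.9$, and the cost is at least $2.2+(7-a_s)+(a_s+0.9-4.8)=5.3$. So $\kappa_B(x)=4.4$, $\sigma=9.2$ and $\lambda=2.2$.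 Bob speaks, the adversary must corrupt each of his symbols to keep $y'$ alive and can afford $0.4$ units, and Alice is settled long before $t_5$. Bob then listens for $0.8$ units, after which his two candidates cost at least $9.2+0.8=10>2\Theta$ together.

The two alternatives met here, an unsettled Alice whose status is evidence of noise and a settled Alice whose message is a third codeword, are the two cases of Lemma~\ref{lem:main}.

\subsection{The cost of a second explanation}

In the exchange problem two histories of Bob with different inputs of Alice differ in every symbol she sends, so together they contain $a(t)$ corruptions of her symbols. We now show that the runs of $\pi$ recover an inequality of this kind for general $P$. A run is \emph{good} in an execution if at most $(\frac12-\varepsilon)L$ of its symbols are corrupted, and \emph{bad} otherwise. If run $j$ is good in an execution with leaf $\ell$, then $\ell\in\Lambda_A(j)\cap\Lambda_B(j)$ by Theorem~\ref{thm:LD} and \eqref{eq:consistent}. A bad run costs about as much as erasing all that one party said in it; this is why list decoding up to $1/2$ is the right tool.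

\begin{lemma}[Bad runs]\label{lem:bad}
If runs $1,\dots,j-1$ are bad in $H$, then $e_H(T_j)\ge K_j-\delta$. In particular, if all $12q$ runs are bad, then $e_H(t_3)>\Theta$.
\end{lemma}

\begin{proof}
A bad run contains more than $(\frac12-\varepsilon)/q$ units of corruptions, and $(j-1)(\frac12-\varepsilon)/q\ge K_j-\frac1{2q}-12\varepsilon$ because $j\le12q$. For $j=12q$ the bound is $6-\delta>\Theta$.
\end{proof}

Two executions up to time $t$ are \emph{Alice-twins} if Alice has the same input and receives the same symbols in both, and their leaves differ. \emph{Bob-twins} are defined in the same way. Truncations of twins are twins. For twins $H,H'$ up to time $t$, let $\iota=\iota(H,H')$ be the smallest index of a run completed by time $t$ that is good in $H$ or in $H'$, and $\iota=\infty$ if there is none. All completed runs before $\iota$ are bad in both executions, so for $\iota<\infty$ Lemma~\ref{lem:bad} gives $e_H(T_\iota),e_{H'}(T_\iota)\ge K_\iota-\delta$.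

\begin{lemma}[Separation]\label{lem:sep}
Let $H,H'$ be Alice-twins with $\iota<\infty$. In every slot after time $T_\iota$ in which Bob speaks in both executions, his messages in $H$ and $H'$ differ. If a set $I$ of such slots has total length $D\le10$ and Alice listens in $I$, then $e^B_H(I)+e^B_{H'}(I)\ge D-\delta$. The same holds with the parties exchanged.
\end{lemma}

\begin{proof}
Let Alice's input be $x$, let Bob's inputs be $y,y'$, and let run $\iota$ be good in $H$, say. A message sent after $T_\iota$ contains the list $\Lambda_B(\iota)$; this includes Phase IV for Alice's messages, as $T_\iota\le t_3$. In $H$ this list contains $\ell=P(x,y)$. In $H'$ all its leaves are consistent with $y'$, so if it contained $\ell$, then $\ell$ would be consistent with $x$ and $y'$, and \eqref{eq:consistent} would make $\ell$ the leaf of $H'$. So the messages differ. In each slot the two codewords differ in at least $(1-\varepsilon)h$ positions, and at each such position the symbol Alice receives, which is the same in $H$ and $H'$, differs from at least one of the two sent symbols. The sum is at least $(1-\varepsilon)D\ge D-\delta$.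
\end{proof}

Before $T_\iota$ each twin pays about $K_\iota$, and after $T_\iota$ they share the cost of separating two codewords. The next two lemmas combine these facts. Note the form of the first inequality: one twin is charged all its corruptions, the other only those of Alice's symbols. The corruptions of Bob's symbols in the second twin remain available for a separate count.

\begin{lemma}[Bob-twins]\label{lem:bob}
Let $G,G'$ be Bob-twins up to time $t$, where either $t$ is a boundary in $[t_2,t_3]$, or $t=t_4$ and $e_G(t_4),e_{G'}(t_4)\le\Theta$. Then
\begin{equation}\label{eq:bob}
e_{G'}(t)+e^A_G(t)\ge a(t)-2\delta .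
\end{equation}
In the case $t=t_4$, moreover, run $\iota(G,G')$ lies in Phase I.
\end{lemma}

\begin{proof}
Let $\iota=\infty$. For $t=t_4$ this contradicts Lemma~\ref{lem:bad}. For $t\in[t_2,t_3]$, the runs completed by $t$ are $1,\dots,j$ with $K_j=a(t)$, all are bad in $G'$, and $e_{G'}(t)\ge a(t)-\delta$ by Lemma~\ref{lem:bad}.

Let $\iota<\infty$. Alice speaks $a(t)-K_\iota$ units in $(T_\iota,t]$, in complete slots, so Lemma~\ref{lem:sep} gives $e^A_G(T_\iota,t]+e^A_{G'}(T_\iota,t]\ge a(t)-K_\iota-\delta$. Adding $e_{G'}(T_\iota)\ge K_\iota-\delta$ gives \eqref{eq:bob}. For $t=t_4$, adding $e_G(T_\iota)\ge K_\iota-\delta$ as well gives $10>e_G(t_4)+e_{G'}(t_4)\ge7+K_\iota-3\delta$. So $K_\iota<4$, that is, $\iota<8q$.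
\end{proof}

For Alice-twins the count is slightly different, because Bob's speech in Phase II lies outside the runs: if the first good run comes in Phase III, that unit may have carried no information. But then all of Phase I was bad, which is expensive.

\begin{lemma}[Alice-twins]\label{lem:alice}
Let $t\in[t_2,17]$ be a boundary and let $H,H'$ be Alice-twins up to time $t$ with $e_H(t),e_{H'}(t)\le\Theta$. If $t>t_4$, assume that in both executions Alice listens and Bob speaks throughout $(t_4,t]$. Let $b$ be the amount Bob has spoken by time $t$. Then
\[
\text{\rm(i)}\quad e^B_H(t)\ge b-5-2\delta\qquad\text{or}\qquad\text{\rm(ii)}\quad e_H(t_1)\ge4-\delta .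
\]
If $t\ge t_3$, then {\rm(i)} holds.
\end{lemma}

\begin{proof}
Suppose $\iota<\infty$. Since $e_{H'}(t)<5$ and $e_{H'}(T_\iota)\ge K_\iota-\delta$, we have $e^B_{H'}(T_\iota,t]\le5-K_\iota+\delta$. Bob speaks $b-b(T_\iota)\le10$ units in $(T_\iota,t]$, in complete slots in which Alice listens, so Lemma~\ref{lem:sep} gives
\begin{equation}\label{eq:alice}
e^B_H(T_\iota,t]\ge b-b(T_\iota)+K_\iota-5-2\delta .
\end{equation}
If run $\iota$ is in Phase I, then $b(T_\iota)=K_\iota$ and (i) holds. Otherwise $\iota>8q$ (possibly $\iota=\infty$). As $t\ge t_2$, the $8q$ runs of Phase I are completed, they are bad in $H$, and Lemma~\ref{lem:bad} with $j=8q$ gives (ii).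

Let $t\ge t_3$, so $b\ge7$. Then $\iota<\infty$ by Lemma~\ref{lem:bad}. If run $\iota$ were in Phase III, then $K_\iota>4$ and $b(T_\iota)=K_\iota+1$, and \eqref{eq:alice} would give $e_H(t)\ge(K_\iota-\delta)+(b-6-2\delta)>5-3\delta>\Theta$. So run $\iota$ is in Phase I.
\end{proof}

We shall apply Lemma~\ref{lem:alice} as follows. If Alice is unsettled at $t$ in an execution $H$, then two leaves have $\kappa_A^t\le\Theta$, one of them differs from the leaf of $H$, and an admissible history attaining the minimum for it is an Alice-twin $H'$ of $H$ with $e_{H'}(t)\le\Theta$.

\subsection{Bob's extra speech settles Alice}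

Let $H$ be the true execution, with leaf $\ell$ and $e_H(17)\le\Theta$.

\begin{lemma}\label{lem:main}
If Bob is unsettled, then Alice is settled at $t_5$.
\end{lemma}

\begin{proof}
Suppose Alice is unsettled at $t_5$. By \eqref{eq:persist} she is unsettled at all earlier boundaries, so in $H$ her status is $\mathsf U$ throughout Phases III and IV, and she listens in $(t_4,t_5]$ while Bob speaks. Lemma~\ref{lem:alice} applies at $t_5\ge t_3$ with $b=7+\lambda$, and gives $e^B_H(t_5)\ge2+\lambda-2\delta\ge\sigma-5-3\delta$. Hence $e_H(t_5)\ge e^A_H(t_4)+\sigma-5-3\delta$. We shall prove
\begin{equation}\label{eq:goal}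
e^A_H(t_4)+\sigma\ge10-7\delta,
\end{equation}
which gives $e_H(t_5)\ge5-10\delta>\Theta$, a contradiction.

Let $G_0,G_1$ be histories of Bob at time $t_4$ attaining the two smallest values of $\kappa_B$. Their leaves differ, and we name them so that the leaf of $G_1$ is not $\ell$. Then $\sigma=e_{G_0}(t_4)+e_{G_1}(t_4)$, both terms are at most $\Theta$, and $(G_0,G_1)$ and $(H,G_1)$ are pairs of Bob-twins to which Lemma~\ref{lem:bob} applies. The difficulty is the pair $(H,G_0)$: the history $G_0$ may have leaf $\ell$, and then the lists need not separate it from $H$. The status bit takes over. We distinguish cases by Alice's status in Phase IV of $G_0$.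

\medskip\noindent\emph{Case $\mathsf U$.} In $G_0$ Alice is unsettled at $t_3$, where $b=7$. Lemma~\ref{lem:alice}, applied to the truncation of $G_0$ and an Alice-twin of it, gives $e^B_{G_0}(t_3)\ge2-2\delta$. By \eqref{eq:bob} for $(G_0,G_1)$, $e^A_{G_0}(t_4)+e_{G_1}(t_4)\ge7-2\delta$. Adding, $\sigma\ge9-4\delta$. By \eqref{eq:bob} for $(H,G_1)$, $e^A_H(t_4)\ge7-2\delta-\Theta\ge2-2\delta$. So the left side of \eqref{eq:goal} is at least $11-6\delta$.

\medskip\noindent\emph{Case $\mathsf S$.} Let $t_s$ be the first boundary in $[t_2,t_3]$ at which Alice is settled in $G_0$, and let $a_s=a(t_s)\in[4,6]$. By \eqref{eq:persist} her status in $G_0$ is $\mathsf S$ in all her slots in $(t_s,t_4]$. We split the left side of \eqref{eq:goal} at time $t_s$: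
\[
e^A_H(t_4)+\sigma\ \ge\ \underbrace{e^A_H(t_s)+e_{G_0}(t_s)+e_{G_1}(t_s)}_{S_1}\ +\ \underbrace{e^A_H(t_s,t_4]+e^A_{G_0}(t_s,t_4]+e^A_{G_1}(t_s,t_4]}_{S_2}.
\]

\emph{After $t_s$.} In each slot of Alice in $(t_s,t_4]$ her messages in $H,G_0,G_1$ are pairwise different. For $H$ and $G_0$ the status bits differ. For $(G_0,G_1)$ and $(H,G_1)$ the first good run lies in Phase I by Lemma~\ref{lem:bob}, so Lemma~\ref{lem:sep} applies. Each pair of codewords agrees in at most $\varepsilon h$ positions, so in at least $(1-3\varepsilon)h$ positions the three sent symbols are distinct, and the symbol Bob receives, the same in all three executions, differs from at least two of them. Alice speaks $7-a_s\le3$ units in $(t_s,t_4]$, so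
\[
S_2\ge2(1-3\varepsilon)(7-a_s)\ge14-2a_s-18\varepsilon\ge14-2a_s-2\delta .
\]

\emph{Before $t_s$.} We claim $S_1\ge2a_s-4-5\delta$; with the bound on $S_2$ this is \eqref{eq:goal}. The later Alice settles in $G_0$, the smaller $S_2$ is, but the more noise was needed in $G_0$ to delay her. Precisely, one of the following holds:
\[
\text{(i$'$)}\quad e^B_{G_0}(t_s)\ge a_s-4-3\delta,\qquad\qquad\text{(ii$'$)}\quad e_{G_0}(t_s)\ge4-\delta .
\]
If $t_s=t_2$, then $a_s=4$ and (i$'$) holds because its right side is negative. If $t_s>t_2$, then in $G_0$ Alice is unsettled at the boundary $t_s-\frac1q\ge t_2$, where Bob has spoken $a_s+1-\frac1{2q}\ge a_s+1-\delta$ units, and alternatives (i) and (ii) of Lemma~\ref{lem:alice} at that time give (i$'$) and (ii$'$).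

If (i$'$) holds, then \eqref{eq:bob} for $(G_0,G_1)$ at time $t_s$ gives $e^A_{G_0}(t_s)+e_{G_1}(t_s)\ge a_s-2\delta$, and adding (i$'$) gives $S_1\ge2a_s-4-5\delta$. If (ii$'$) holds, then \eqref{eq:bob} for $(H,G_1)$ at time $t_s$ gives $e^A_H(t_s)+e_{G_1}(t_s)\ge a_s-2\delta$, so $S_1\ge a_s+4-3\delta\ge2a_s-4-5\delta$ because $a_s\le6$.
\end{proof}

The proof shows what Phases II and IV are for. Phase II puts Bob one unit ahead, $b(t_s)=a_s+1$, so that (i$'$) has $a_s-4$ rather than $a_s-5$; this unit is exactly what makes $S_1+S_2$ reach $10$. Phase IV gives the unit back to Alice after Bob's scheduled speech is over, so that the status she announces last refers to all $7$ units of it.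

\subsection{Correctness}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The length and the alphabet were bounded in Section~\ref{sec:protocol}. Let $H$ be an execution with leaf $\ell$ and $e_H(17)\le\Theta$. We show that both parties output $\ell$.

\medskip\noindent\emph{Bob is settled.} The truncation of $H$ is a history of Bob, so $\kappa_B(\ell)\le\Theta$ and he outputs $\ell$. He speaks throughout Phase V, so the truncations of $H$ are admissible histories of Alice and $\kappa_A^t(\ell)\le\Theta$ at every boundary $t$. Thus Alice outputs $\ell$ if she is ever settled. If she were unsettled at time $17$, then by \eqref{eq:persist} she would have listened throughout Phase V, and Lemma~\ref{lem:alice} at $t=17$ with $b=10$ would give $e^B_H(17)\ge5-2\delta>\Theta$.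

\medskip\noindent\emph{Bob is unsettled.} By Lemma~\ref{lem:main} the first boundary $t$ at which Alice is settled satisfies $t\le t_5$. Bob speaks throughout $(t_4,t_5]$, so the truncation of $H$ to $t$ is admissible, $\kappa_A^t(\ell)\le\Theta$, and Alice outputs $\ell$. (After $t_5$ the true execution is no longer admissible, which is why her output refers to the first such time.) By \eqref{eq:persist} she speaks throughout $(t_5,17]$, so $H$ itself qualifies in Bob's output rule.

Suppose a history $G$ with a leaf other than $\ell$ qualifies too. Then $H,G$ are Bob-twins up to time $17$ with at most $\Theta$ corruptions each. Their truncations to $t_4$ are histories of Bob with distinct leaves, so $e_H(t_4)+e_G(t_4)\ge\sigma$. By Lemma~\ref{lem:bob} their first good run lies in Phase I. In $(t_5,17]$ Alice speaks in both executions and Bob listens, so Lemma~\ref{lem:sep} gives $e^A_H(t_5,17]+e^A_G(t_5,17]\ge3-\lambda-\delta$. Finally \eqref{eq:bob}, applied to two histories attaining the two smallest values of $\kappa_B$, gives $\sigma\ge7-2\delta$, hence $\lambda\le\max(0,\sigma-7)\le\sigma-7+2\delta$. Therefore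
\[
e_H(17)+e_G(17)\ge\sigma+3-\lambda-\delta\ge10-3\delta>2\Theta,
\]
a contradiction. So $\ell$ is the only qualifying leaf, and Bob outputs it.
\end{proof}

Theorems~\ref{thm:upper} and~\ref{thm:lower} together give Theorem~\ref{thm:main}.

\begin{thebibliography}{GHS14}

\bibitem[BE]{BE}
Braverman and Efremenko,
\emph{List and unique coding for interactive communication in the presence of adversarial noise},
FOCS 2014; SIAM J. Comput. 46 (2017).

\bibitem[GH]{GH}
Ghaffari and Haeupler,
\emph{Optimal error rates for interactive coding II},
FOCS 2014.

\bibitem[GHS14]{GHS14}
Ghaffari, Haeupler and Sudan.

\bibitem[IER]{Beyond}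
\emph{Interactive Error Resilience Beyond $\frac{2}{7}$},
\texttt{https://eccc.weizmann.ac.il/report/2020/022/revision/1/download/}

\end{thebibliography}
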